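# Absolute-valued algebras in which $x$ commutes with $x^2$

## 1. Multiplicative norms, supporting functionals, and the identity $x^2x=xx^2$

Throughout, an algebra is a vector space with a bilinear product. Associativity, a unit and completeness are never assumed.

**Definition (absolute-valued algebra).** An absolute-valued real algebra is a nonzero real algebra $A$ with a norm satisfying $\|xy\|=\|x\|\,\|y\|$ for all $x,y\in A$.

Such an algebra has no zero divisors, and its product is continuous. Here are some examples.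

First, $\mathbb R,\mathbb C,\mathbb H,\mathbb O$ (reals, complexes, quaternions, octonions) with their Euclidean norms are absolute-valued. Let $x\mapsto\bar x$ be the standard conjugation, which is an isometry. For $\mathbb A\in\{\mathbb C,\mathbb H,\mathbb O\}$ write $\overset{*}{\mathbb A}$ for the normed space $\mathbb A$ with the new product $x\odot y=\bar x\,\bar y$. It is absolute-valued too, since $\|\bar x\,\bar y\|=\|x\|\,\|y\|$. In $\overset{*}{\mathbb C}$ we have $1\odot1=1$, $i\odot i=-1$ and $1\odot i=-i$, so $1$ is an idempotent but not a unit.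

Second, there are infinite-dimensional examples. Let $\tau:\mathbb N\times\mathbb N\to\mathbb N$ be a bijection with $\tau(1,1)=2$, where $\mathbb N=\{1,2,\dots\}$. On finitely supported real sequences with basis $e_1,e_2,\dots$ put $e_ie_j=e_{\tau(i,j)}$, and use the norm $\|x\|_p=(\sum|x_i|^p)^{1/p}$ for some fixed $1\le p<\infty$. The coordinates of $xy$ are the numbers $x_iy_j$, each occurring once, so $\|xy\|_p^p=\sum_{i,j}|x_i|^p|y_j|^p=\|x\|_p^p\|y\|_p^p$. This algebra is incomplete.

**Definition (pre-Hilbert).** A normed space is pre-Hilbert if its norm comes from an inner product. Equivalently, it satisfies the parallelogram law $\|a+b\|^2+\|a-b\|^2=2\|a\|^2+2\|b\|^2$.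

In the sequence example, $a=e_1$ and $b=e_2$ give $2\cdot 2^{2/p}$ on the left and $4$ on the right. So an absolute-valued algebra need not be pre-Hilbert: take $p=1$.

**Definition (flexible).** An algebra is flexible if $(xy)x=x(yx)$ for all $x,y$.

Every commutative algebra is flexible, since $(xy)x=x(xy)=x(yx)$. So $\overset{*}{\mathbb C}$ is flexible although it is not associative: $(1\odot1)\odot i=-i$ while $1\odot(1\odot i)=1\odot(-i)=i$.

**Definition (the identity).** We say $A$ satisfies $x^2x=xx^2$ if every $x\in A$ commutes with its own square. This is flexibility with $y=x$.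

It holds in $\mathbb H$ and $\mathbb O$, because $x$ and $x^2$ lie in the commutative algebra $\mathrm{span}(1,x)$. It holds in $\overset{*}{\mathbb A}$, because $(x\odot x)\odot x=x^2\bar x$ and $x\odot(x\odot x)=\bar x x^2$ are both $|x|^2x$. It fails in $\mathbb C$ with the product $x\cdot y=\bar x y$, which is absolute-valued: here $x\cdot x=|x|^2$, so $(x\cdot x)\cdot x=|x|^2x$ while $x\cdot(x\cdot x)=|x|^2\bar x$. It fails in the sequence example, since $e_1^2e_1=e_{\tau(2,1)}$ and $e_1e_1^2=e_{\tau(1,2)}$ are different basis vectors.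

**Definition (pseudo-octonions).** Okubo's real pseudo-octonion algebra $\mathbb P$ is the $8$-dimensional real space of traceless Hermitian $3\times3$ complex matrices with
$$x\ast y=\mu\,xy+\bar\mu\,yx-\tfrac13\operatorname{tr}(xy)I,\qquad \mu=\tfrac{3+i\sqrt3}{6},\qquad \|x\|=\sqrt{\operatorname{tr}(x^2)/6}.$$
It is an absolute-valued real algebra, distinct from $\mathbb R,\mathbb C,\overset{*}{\mathbb C},\mathbb H,\overset{*}{\mathbb H},\mathbb O,\overset{*}{\mathbb O}$.

If two matrices $x,y$ commute, then $\mu+\bar\mu=1$ gives $x\ast y=xy-\frac13\operatorname{tr}(xy)I=y\ast x$. In particular $x\ast x$ is a polynomial in the matrix $x$, so $x$ and $x\ast x$ commute as matrices and therefore commute in $\mathbb P$. Thus $\mathbb P$ satisfies $x^2x=xx^2$. For a concrete computation take $u=\sqrt3\,\mathrm{diag}(1,-1,0)$ and $f=\mathrm{diag}(-1,-1,2)$, both of norm $1$. Then $u\ast u=\mathrm{diag}(3,3,0)-2I=-f$, next $f\ast f=\mathrm{diag}(1,1,4)-2I=f$, and $u\ast f=f\ast u=-u$.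

**Definition (supporting functionals).** For a unit vector $x$ of a real normed space $A$,
$$D(x)=\{\varphi\in A^*:\ \|\varphi\|=1=\varphi(x)\}.$$
It is nonempty by the Hahn–Banach theorem.

In an inner product space, equality in Cauchy–Schwarz shows that $D(x)=\{\langle x,\cdot\rangle\}$. In $\mathbb R^2$ with the maximum norm, $D((1,1))$ contains all functionals $(s,t)\mapsto\lambda s+(1-\lambda)t$ with $0\le\lambda\le1$. When $D(x)$ is a single functional, the norm is smooth at $x$.

We use the following as a black box.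

**Theorem 1 (El-Mallah).** For an absolute-valued real algebra $A$ the following are equivalent:

1. $A$ is flexible;
2. $A$ is a pre-Hilbert space and satisfies $x^2x=xx^2$;
3. $A$ is finite-dimensional and satisfies $x^2x=xx^2$;
4. $A$ is isomorphic to one of $\mathbb R,\ \mathbb C,\ \overset{*}{\mathbb C},\ \mathbb H,\ \overset{*}{\mathbb H},\ \mathbb O,\ \overset{*}{\mathbb O},\ \mathbb P$.

In items 2 and 3 the identity is accompanied by an extra hypothesis. The problem, taken from the text "Non-Associative Normed Algebras" (http://ndl.ethernet.edu.et/bitstream/123456789/32999/1/4.pdf.pdf), asks whether the extra hypothesis is needed: if every element of an absolute-valued real algebra commutes with its own square, must the algebra be finite-dimensional? The answer is yes.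

**Theorem 2.** Let $A$ be an absolute-valued real algebra with $x^2x=xx^2$ for all $x$. Then $A$ is a pre-Hilbert space. Hence, by Theorem 1, (2)⇒(4), $A$ is isomorphic to one of $\mathbb R,\mathbb C,\overset{*}{\mathbb C},\mathbb H,\overset{*}{\mathbb H},\mathbb O,\overset{*}{\mathbb O},\mathbb P$; in particular $\dim A\le8$.

What has to be proved is the parallelogram law.

## 2. Commuting pairs, the commutative case, and anticommuting pairs

If $\dim A=1$ there is nothing to prove. The next simplest case is a commutative $A$, where the identity is automatic. The following classical fact, Schoenberg's theorem (Proc. AMS 3 (1952), 961–964), settles it. The theorem holds for real normed spaces of any dimension. We only need planes, and for planes the proof is short.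

**Lemma 3 (Schoenberg, planes).** Let $V$ be a real normed space with $\dim V\le2$ and $\|x+y\|^2+\|x-y\|^2\ge4$ for all unit vectors $x,y$. Then the norm of $V$ comes from an inner product.

*Proof.* Let $\dim V=2$, with unit ball $B$. Among the linear maps $T:\mathbb R^2\to V$ sending the Euclidean unit disk into $B$ (a compact set of maps) choose one with $|\det T|$ maximal. Use $T$ to identify $V$ with $\mathbb R^2$. Now the Euclidean disk lies in $B$, so $\|z\|\le|z|$, and no ellipse centered at $0$ inside $B$ has larger area. Let $K=\{z:|z|=1=\|z\|\}$, which is closed and symmetric.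

*$K$ contains two independent vectors.* Otherwise, after a rotation, $K\subseteq\{\pm e_1\}$. For $0<\eta\le\frac14$ let $E_\eta$ be the ellipse $\frac{z_1^2}{(1-\eta)^2}+\frac{z_2^2}{(1+2\eta)^2}\le1$. Its area is $(1-\eta)(1+2\eta)=1+\eta-2\eta^2>1$ times that of the disk. If $z\in E_\eta$ and $|z|>1$, then
$$z_1^2\Big(\tfrac1{(1-\eta)^2}-1\Big)<z_2^2\Big(1-\tfrac1{(1+2\eta)^2}\Big).$$
The first bracket is at least $2\eta-\eta^2\ge\eta$ and the second is at most $4\eta+4\eta^2\le5\eta$, so $z_1^2<5z_2^2$. Hence $z/|z|$ lies in the compact set $W=\{|w|=1,\ w_1^2\le5w_2^2\}$, which misses $\pm e_1$. So $\rho=\max_W\|\cdot\|<1$, and $\|z\|\le\rho|z|\le\rho(1+2\eta)\le1$ for small $\eta$. Points with $|z|\le1$ lie in $B$ anyway. So $E_\eta\subseteq B$ has larger area, a contradiction.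

*$K$ is the whole circle.* If $x,y\in K$ are independent, then $4\le\|x+y\|^2+\|x-y\|^2\le|x+y|^2+|x-y|^2=4$. So $\|x+y\|=|x+y|$, and $(x+y)/|x+y|$, the midpoint of the shorter arc from $x$ to $y$, lies in $K$. If $K$ were not the circle, take a component of its complement in the circle. It is an open arc with endpoints in $K$. It is shorter than $\pi$, because $K$ contains $\pm x,\pm y$ for some independent $x,y$. So its endpoints are independent and its midpoint lies in $K$, a contradiction. Hence $\|\cdot\|=|\cdot|$. $\square$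

Write
$$\langle a,b\rangle=\tfrac12\big(\|a+b\|^2-\|a\|^2-\|b\|^2\big).$$
We use this symbol only where it is bilinear, in particular on the span of a commuting pair, as the next lemma allows.

**Lemma 4.** In an absolute-valued algebra let $ab=ba$. Then the norm on $\mathrm{span}(a,b)$ comes from the inner product $\langle\cdot,\cdot\rangle$. If moreover $\|a\|=1$ and $\varphi\in D(a)$, then $\varphi(b)=\langle a,b\rangle$. If $a,b$ are commuting unit vectors and $\varphi(a)=\varphi(b)=1=\|\varphi\|$, then $a=b$.

*Proof.* Any two $x,y\in\mathrm{span}(a,b)$ commute. If they are unit vectors, then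
$$4=\|4xy\|=\|(x+y)^2-(x-y)^2\|\le\|x+y\|^2+\|x-y\|^2,$$
and Lemma 3 applies. If $\varphi\in D(a)$, its restriction to the Euclidean space $\mathrm{span}(a,b)$ has norm at most $1$ and equals $1$ at $a$, so it is $\langle a,\cdot\rangle$. In the last situation $\langle a,b\rangle=\varphi(b)=1$ for unit vectors, so $\|a-b\|^2=0$. $\square$

So if $A$ is commutative, the parallelogram law holds for every pair, $A$ is pre-Hilbert, and Theorem 2 follows for $A$.

The sensible first attempt is to run the same argument in general. For unit vectors $x,y$ one gets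
$$\|x+y\|^2+\|x-y\|^2\ \ge\ \|(x+y)^2-(x-y)^2\|=2\|xy+yx\|,$$
and here it stops: $\|xy+yx\|$ has no lower bound. Already in $\mathbb H$, $ij+ji=0$. The hypothesis supplies only one kind of commuting pair, namely pairs inside $\mathrm{span}(x,x^2)$. So Lemma 4 makes each $\mathrm{span}(x,x^2)$ Euclidean, but says nothing about two unrelated vectors.

To get past this we first use the commuting pairs $(x,x^2)$ to produce many idempotents. The elements producing them are the zeros of a function $h$. We then move along the zero set of $h$ and compare first-order terms. This gives identities involving an arbitrary $y\in A$, with no commutation assumed.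

From now on $A$ satisfies the hypothesis of Theorem 2 and $\dim A\ge2$. Write $a\circ b=ab+ba$, $[a,b]=ab-ba$, $L_ay=ay$, $R_ay=ya$, and $C(a)=\{y:ay=ya\}$, a linear subspace. The coefficient of $t$ in $[(a+tb)^2,a+tb]=0$ gives
$$[a^2,b]+[a\circ b,\,a]=0\qquad(a,b\in A).\tag{1}$$

## 3. Orthonormal commuting pairs and the zeros of $h(x)=\langle x,x^2\rangle$

**Step 1: squares of an orthonormal commuting pair.** The purpose is to convert multiplicativity of the norm into functionals with prescribed values at squares. Call $u,v$ *commuting orthonormal* if $uv=vu$, $\|u\|=\|v\|=1$ and $\langle u,v\rangle=0$.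

**Lemma 5.** Let $u,v$ be commuting orthonormal, $r=\frac{u^2+v^2}2$, $p=\frac{u^2-v^2}2$, $q=uv$. Then $\|kr+\cos\alpha\,p+\sin\alpha\,q\|=1$ for all $|k|\le1$, $\alpha\in\mathbb R$. Hence:

(a) there is $\chi\in A^*$ with $\|\chi\|=1$, $\chi(u^2)=1$, $\chi(v^2)=-1$;

(b) $\varphi(uv)=0$ for all $\varphi\in D(u^2)$.

*Proof.* Since $u^2=r+p$, $v^2=r-p$ and $uv=vu=q$,
$$(\cos\theta\,u+\sin\theta\,v)(\cos\eta\,u+\sin\eta\,v)=\cos(\theta-\eta)\,r+\cos(\theta+\eta)\,p+\sin(\theta+\eta)\,q .$$
Both factors are unit vectors by Lemma 4, so the product has norm $1$. We can choose $\theta-\eta$ and $\theta+\eta$ independently.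

(a) With $k=0,\alpha=0$ we get $\|p\|=1$. Take a norm-one $\chi$ with $\chi(p)=1$. Then $p$ is the midpoint of the unit vectors $u^2=p+r$ and $-v^2=p-r$. At both of them $\chi\le1$, and the average is $1$, so $\chi(u^2)=\chi(-v^2)=1$.

(b) Let $\varphi\in D(u^2)$. The function $\alpha\mapsto\varphi(r+\cos\alpha\,p+\sin\alpha\,q)$ is at most $1$ and equals $\varphi(u^2)=1$ at $\alpha=0$. Its derivative there is $\varphi(q)$, so $\varphi(q)=0$. $\square$

**Step 2: the function $h$ and the set $Z$.** The purpose is to find $x$ for which $x,x^2$ is itself an orthonormal pair. Since $x,x^2$ commute, put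
$$h(x)=\langle x,x^2\rangle=\tfrac12\big(\|x+x^2\|^2-\|x\|^2-\|x\|^4\big),\qquad Z=\{x:\|x\|=1,\ h(x)=0\}.$$
On the ball of radius $\rho$ we have $\|x^2-y^2\|=\|x(x-y)+(x-y)y\|\le2\rho\|x-y\|$, so $h$ is Lipschitz on bounded sets. By bilinearity of $\langle\cdot,\cdot\rangle$ on $\mathrm{span}(x,x^2)$, $h$ is odd and homogeneous of degree $3$. By Lemma 4 applied to $x^2$ and $x$,
$$\|x\|=1,\ \varphi\in D(x^2)\ \Longrightarrow\ \varphi(x)=h(x).\tag{2}$$
The unit circle of a $2$-dimensional subspace is connected and $h$ is odd and continuous on it, so every $2$-dimensional subspace meets $Z$. In particular $Z\ne\emptyset$.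

For example, in $\mathbb C$ we have $h(x)=\operatorname{Re}(\bar x x^2)=|x|^2\operatorname{Re}x$ and $Z=\{\pm i\}$. In $\overset{*}{\mathbb C}$, $h(x)=\operatorname{Re}(\bar x\bar x^2)=\operatorname{Re}(x^3)$, and $Z$ consists of the six points $e^{i(\pi/6+k\pi/3)}$. In $\mathbb H$, $h(x)=|x|^2\operatorname{Re}x$ and $Z$ is the set of unit pure quaternions.

**Step 3: elements of $Z$ give idempotents.**

**Lemma 6.** If $u\in Z$, then $f:=-u^2$ is an idempotent, $uf=fu$, and $u,f$ are orthonormal.

*Proof.* The pair $u$, $v=u^2$ is commuting orthonormal. In Lemma 5, $p$ and $r$ lie in $\mathrm{span}(u^2,(u^2)^2)$, which is Euclidean by Lemma 4. Taking $\alpha=0$, $1=\|p+kr\|^2=1+2k\langle p,r\rangle+k^2\|r\|^2$ for all $|k|\le1$, so $r=0$. That is $(u^2)^2=-u^2$, or $f^2=f$. Also $uf=-uu^2=-u^2u=fu$, $\|f\|=1$, and $\langle u,f\rangle=-h(u)=0$. $\square$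

In $\overset{*}{\mathbb C}$ the point $u=e^{i\pi/6}$ gives $f=-\bar u^2=e^{2\pi i/3}$, and $f\odot f=\bar f^2=f$ because $f^3=1$.

## 4. The commutant of an idempotent

Let $f\ne0$ be an idempotent, so $\|f\|=\|f\|^2=1$. For $y\in C(f)$ and any $\varphi\in D(f)$, $\varphi(y)=\langle f,y\rangle$ by Lemma 4. So $y\mapsto\langle f,y\rangle$ is linear on $C(f)$,
$$N_f:=\{y\in C(f):\langle f,y\rangle=0\}$$
is a subspace, and $C(f)=\mathbb Rf\oplus N_f$. In $\mathbb H$ with $f=1$, $C(f)=\mathbb H$ and $N_f$ is the space of pure quaternions. Equation (1) with $a=f$, $b=y$ reads $[f,y]-[f,f\circ y]=0$, that is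
$$y-f\circ y\in C(f)\qquad(y\in A).\tag{3}$$

**Step 4: squares in $N_f$.** The purpose is to make $\|y\|^2$ visibly quadratic on $N_f$.

**Lemma 7.** $y^2=-\|y\|^2f$ for all $y\in N_f$.

*Proof.* We may assume $\|y\|=1$. Then $f,y$ are commuting orthonormal. Lemma 5(a) for $(f,y)$ gives a norm-one $\chi$ with $\chi(f)=\chi(f^2)=1$ and $\chi(y^2)=-1$. So $\chi\in D(f)$ and $\chi(y)=\langle f,y\rangle=0$. Since $-\chi\in D(y^2)$, (2) gives $h(y)=-\chi(y)=0$. Thus $y\in Z$, and by Lemma 6 $g:=-y^2$ is an idempotent commuting with and orthogonal to $y$, with $\chi(g)=1$. We must show $g=f$.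

Let $p=(f+g)/2$. From $\chi(p)=1$ and $\|p\|\le1$ we get $\|p\|=1$. Also $p$ commutes with $y$, and for $\psi\in D(y)$, $\langle y,p\rangle=\psi(p)=\frac12(\langle y,f\rangle+\langle y,g\rangle)=0$. So $y,p$ are commuting orthonormal. Lemma 5(a) for $(y,p)$, after a change of sign, gives a norm-one $\omega$ with $\omega(y^2)=-1$ and $\omega(p^2)=1$, so $\omega(g)=1$. Now $4p^2=f+g+fg+gf$ is a sum of four unit vectors on which $\omega$ has total value $4$, so $\omega$ is $1$ at each. In particular $\omega(f)=1$, hence $\omega(p)=1$. The commuting unit vectors $p,p^2$ satisfy $\omega(p)=\omega(p^2)=1$, so $p=p^2$ by Lemma 4. Thus $f+g+f\circ g=2f+2g$, that is $f\circ g=f+g$.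

Put $w_t=tf+(1-t)g$ for $t\in\mathbb R$. Then
$$w_t^2=t^2f+(1-t)^2g+t(1-t)(f+g)=tf+(1-t)g=w_t .$$
So $\|w_t\|\in\{0,1\}$ for every real $t$. But $w_t=g+t(f-g)$ is bounded only if $f=g$. $\square$

**Step 5: the product $f\cdot N_f$.**

**Lemma 8.** (i) $N_f$ is pre-Hilbert with $y\circ z=-2\langle y,z\rangle f$, and $C(f)$ is pre-Hilbert with $\|\alpha f+y\|^2=\alpha^2+\|y\|^2$ for $\alpha\in\mathbb R$, $y\in N_f$.

(ii) If $N_f\ne0$, there is $\varepsilon\in\{1,-1\}$ with $fy=yf=\varepsilon y$ for all $y\in N_f$.

*Proof.* (i) Apply $(y+z)^2+(y-z)^2=2y^2+2z^2$ and Lemma 7: the parallelogram law holds on $N_f$. Then $y\circ z=(y+z)^2-y^2-z^2=-(\|y+z\|^2-\|y\|^2-\|z\|^2)f=-2\langle y,z\rangle f$. The last formula holds by Lemma 4, as $f,y$ commute and are orthogonal, and it exhibits the norm on $C(f)$ as Hilbertian.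

(ii) Let $0\ne y\in N_f$. First, $fy\in N_f$: by (3), $y-2fy\in C(f)$, so $fy\in C(f)$. Lemma 5(b) for $(f,y/\|y\|)$ gives $\varphi(fy)=0$ for $\varphi\in D(f^2)=D(f)$, that is $\langle f,fy\rangle=0$. Next, (1) with $a=y$, $b=f$ reads $[y^2,f]+2[fy,y]=0$, and $y^2\in\mathbb Rf$ commutes with $f$. So $y$ commutes with $fy$, and by (i) $y(fy)=\frac12\,y\circ(fy)=-\langle y,fy\rangle f$. Taking norms, $\|y\|\,\|fy\|=\|y\|^2=|\langle y,fy\rangle|$. As $\|fy\|=\|y\|$, this is equality in Cauchy–Schwarz, so $fy=\pm y$. Every vector of $N_f$ is an eigenvector of the linear map $L_f|_{N_f}$, so that map is a scalar $\varepsilon=\pm1$. $\square$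

For $u\in Z$ and $f=-u^2$, Lemma 6 says $u\in N_f$, so $N_f\neq0$. Write $\varepsilon=\varepsilon(u)$ for the sign in Lemma 8(ii) and $U_u=\mathrm{span}(u,f)$. Then
$$f^2=f,\qquad u^2=-f,\qquad uf=fu=\varepsilon u,\qquad uu^2=u^2u=-\varepsilon u.\tag{4}$$
In particular $U_u$ is a commutative subalgebra. In $\mathbb C$ with $u=i$ we have $\varepsilon=1$. In $\overset{*}{\mathbb C}$ with $u=i$, and for the matrices $u,f\in\mathbb P$ of Section 1, $\varepsilon=-1$.

## 5. First-order perturbation inside the zero set of $h$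

Fix $u\in Z$ with $f,\varepsilon$ as in (4). Every normalized zero of $h$ satisfies (4) with its own $f$ and sign. Given an arbitrary $y\in A$, the vector $u+ty$ is usually not a zero of $h$, but we can return to the zero set by adding a small multiple of $f$, because $h$ changes at linear rate in the direction $f$. Comparing terms of order $t$ gives identities valid for all $y$. We do not know that $h$ is differentiable, so the correction comes from the intermediate value theorem.

**Proposition 9.** $D(u)$ is a singleton $\{\psi_u\}$, and there is a linear functional $\sigma$ on $A$ such that for all $y\in A$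
$$u\circ y-f\circ(u\circ y)=2\psi_u(y)f+(4-2\varepsilon)\sigma(y)u,\tag{5}$$
$$u(u\circ y)=yf-\varepsilon y-2\varepsilon\psi_u(y)u+(1+\varepsilon)\sigma(y)f,\tag{6}$$
$$(u\circ y)u=fy-\varepsilon y-2\varepsilon\psi_u(y)u+(1+\varepsilon)\sigma(y)f.\tag{7}$$

*Proof.* Let $y\ne0$ (for $y=0$ put $\sigma(0)=0$).

**Step 6: correcting $u+ty$ to a zero of $h$.** By (4), $(u+sf)^2=(s^2-1)f+2\varepsilon su$, and $u,f$ are orthonormal, so
$$h(u+sf)=2\varepsilon s+s(s^2-1)=(2\varepsilon-1)s+s^3 .$$
This is $s+s^3$ or $-3s+s^3$. For $|s|\le\frac12$ it has absolute value at least $|s|$, and it is odd in $s$ with constant sign for $0<s\le\frac12$. Let $C>0$ be a Lipschitz constant of $h$ on the ball of radius $3$. For small $t\ne0$ put $s_0=2C\|y\|\,|t|$. Then $|h(u+ty\pm s_0f)-h(u\pm s_0f)|\le C\|y\|\,|t|=\frac{s_0}2$, which is less than $|h(u\pm s_0f)|$. So $h(u+ty+s_0f)$ and $h(u+ty-s_0f)$ have opposite signs, and there is $s=s(t)$ with $|s|\le s_0$ and $h(x)=0$ for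
$$x=x_t=u+ty+sf,\qquad s=O(t).$$

**Step 7: what holds at $x$.** For small $t$, $x\neq0$ and $\hat x=x/\|x\|\in Z$. Applying Lemma 6 and (4) to $\hat x$ and rescaling,
$$(x^2)^2=-\|x\|^2x^2,\qquad xx^2=x^2x=-\varepsilon(\hat x)\|x\|^2x .$$
As $t\to0$, $\hat x\to u$ and $-\varepsilon(\hat x)\hat x=\hat x\hat x^2\to uu^2=-\varepsilon u$. The signs are $\pm1$, so $\varepsilon(\hat x)=\varepsilon$ for small $t$.

**Step 8: first-order terms of $(x^2)^2=-\|x\|^2x^2$, giving (5).** We have $\|x\|^2=1+O(t)$ and, since $u\circ f=2\varepsilon u$,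
$$x^2=-f+t\,u\circ y+2\varepsilon s\,u+O(t^2).\tag{8}$$
Squaring (8), with $f\circ(2\varepsilon su)=4\varepsilon^2su=4su$,
$$(x^2)^2=f-t\,f\circ(u\circ y)-4su+O(t^2),\qquad -\|x\|^2x^2=\|x\|^2f-t\,u\circ y-2\varepsilon su+O(t^2).$$
Equate and divide by $t$:
$$u\circ y-f\circ(u\circ y)=\frac{\|x_t\|^2-1}{t}\,f+(4-2\varepsilon)\frac st\,u+O(t).$$
The left side does not depend on $t$. Since $f,u$ are independent, their span is finite-dimensional and hence closed, and $4-2\varepsilon\ne0$, the two coefficients converge: $\frac{\|x_t\|^2-1}t\to a$ and $\frac st\to\sigma(y)$ as $t\to0$ from either side.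

To identify $a$, let $\psi\in D(u)$. By Lemma 4, $\psi(f)=\langle u,f\rangle=0$, so $\|x_t\|\ge\psi(x_t)=1+t\psi(y)$, and for small $t$, $\|x_t\|^2-1\ge2t\psi(y)+t^2\psi(y)^2$. Dividing by $t>0$ and by $t<0$ and letting $t\to0$ gives $a\ge2\psi(y)$ and $a\le2\psi(y)$. So $a=2\psi(y)$. As $a$ does not involve $\psi$, the functional $\psi$ is unique; call it $\psi_u$. This proves (5). All other terms of (5) are linear in $y$ and $4-2\varepsilon\neq0$, so $\sigma$ is linear.

**Step 9: first-order terms of $xx^2=-\varepsilon\|x\|^2x$, giving (6) and (7).** From (8) and (4),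
$$xx^2=-\varepsilon u+t\,u(u\circ y)-2\varepsilon sf-t\,yf-sf+O(t^2),$$
$$-\varepsilon\|x\|^2x=-\varepsilon\|x\|^2u-\varepsilon t\,y-\varepsilon sf+O(t^2).$$
Equate, divide by $t$ and let $t\to0$:
$$u(u\circ y)-(2\varepsilon+1)\sigma(y)f-yf=-2\varepsilon\psi_u(y)u-\varepsilon y-\varepsilon\sigma(y)f,$$
which is (6). In the same way
$$x^2x=-\varepsilon u+t\,(u\circ y)u-2\varepsilon sf-t\,fy-sf+O(t^2)=-\varepsilon\|x\|^2x$$
gives (7). $\square$

As a check, take $A=\mathbb H$, $f=1$, $\varepsilon=1$, $u$ a unit pure quaternion and $y=y_0+y'$ with $y_0$ real and $y'$ pure. Then $u\circ y=2y_0u-2\langle u,y\rangle$, and the left side of (5) is $-u\circ y=2\langle u,y\rangle f-2y_0u$. So $\psi_u(y)=\langle u,y\rangle$ and $\sigma(y)=-y_0$.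

**Step 10: using that $D(u)$ is a singleton.** Functionals that touch the unit ball at $u$ must coincide with $\psi_u$, and this gives transformation rules.

**Lemma 10.** Let $u\in Z$ be as above. For all $y\in A$:
$$\varphi(uy)=\varphi(yu)=-\psi_u(y)\quad(\varphi\in D(f)),\tag{9}$$
$$\psi_u(fy)=\psi_u(yf)=\varepsilon\psi_u(y).\tag{10}$$
Moreover $\varepsilon\psi_u\circ L_u\in D(f)$.

*Proof.* Multiplication by a unit vector is an isometry, so all functionals below have norm at most $1$. For $\varphi\in D(f)$, $-\varphi\circ L_u$ and $-\varphi\circ R_u$ take the value $-\varphi(u^2)=\varphi(f)=1$ at $u$, so both equal $\psi_u$; this is (9). Next, $\varepsilon\psi_u\circ L_f$ and $\varepsilon\psi_u\circ R_f$ take the value $\varepsilon\cdot\varepsilon=1$ at $u$, so both equal $\psi_u$; this is (10). Finally $\varepsilon\psi_u(uf)=\varepsilon^2\psi_u(u)=1$. $\square$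

## 6. The commutant of $u\in Z$ is a plane

**Proposition 11.** $C(u)=U_u$ for every $u\in Z$.

*Proof.* Since $U_u$ is commutative, $U_u\subseteq C(u)$.

**Step 11: reduction to a vector killed by $\psi_u$ and $\sigma$.** In (5) put $y=u$: the left side is $-2f+4f=2f$, so $\sigma(u)=0$. Put $y=f$: the left side is $2\varepsilon u-4u$, so $\sigma(f)=-1$ and $\psi_u(f)=0$. Let $v_0\in C(u)$ and
$$v=v_0-\psi_u(v_0)u+\sigma(v_0)f\in C(u).$$
Then $\psi_u(v)=0=\sigma(v)$. Suppose $v\neq0$, and normalize $\|v\|=1$. Put $q=uv=vu$, so $u\circ v=2q$. Then (5), (6), (7) with $y=v$ become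
$$f\circ q=q,\qquad 2uq=vf-\varepsilon v,\qquad 2qu=fv-\varepsilon v.\tag{11}$$

**Step 12: $h(v)=0$.** The purpose is to be able to apply Proposition 9 to $v$ as well. From $q=f\circ q$ and (10), $\psi_u(q)=2\varepsilon\psi_u(q)$, so $\psi_u(q)=0$. For $\varphi\in D(f)$, (9) gives $\varphi(uq)=\varphi(qu)=-\psi_u(q)=0$, so by (11)
$$\varphi(vf)=\varphi(fv)=\varepsilon\varphi(v).$$
Let $n=v-f\circ v$, which is in $C(f)$ by (3). Then $\langle f,n\rangle=\varphi(n)=(1-2\varepsilon)\varphi(v)$. The left side does not depend on $\varphi$ and $1-2\varepsilon\ne0$, so $\varphi(v)$ is the same for all $\varphi\in D(f)$. For $\varphi=\varepsilon\psi_u\circ L_u\in D(f)$ it equals $\varepsilon\psi_u(uv)=\varepsilon\psi_u(q)=0$. Hence $\varphi(v)=0$ for all $\varphi\in D(f)$, and $\langle f,n\rangle=0$, that is $n\in N_f$.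

Now $\langle u,v\rangle=\psi_u(v)=0$, so $u,v$ are commuting orthonormal, and Lemma 5(a) gives a norm-one $\chi$ with $\chi(u^2)=1$, $\chi(v^2)=-1$. Put $\varphi=-\chi$. Then $\varphi(f)=\chi(u^2)=1$ and $\varphi(v^2)=1$, so $\varphi\in D(f)\cap D(v^2)$. By (2), $h(v)=\varphi(v)$, and this is $0$ because $\varphi\in D(f)$.

**Step 13: two incompatible values.** So $v\in Z$, and Proposition 9 for $v$ gives $D(v)=\{\psi_v\}$. By (11), $\|fv-\varepsilon v\|=2\|q\|\,\|u\|=2$. Choose a norm-one functional with value $2$ at $fv-\varepsilon v$. It is $1$ at $fv$ and $1$ at $-\varepsilon v$. Multiplying it by $-\varepsilon$, we get a norm-one $\omega$ with $\omega(v)=1$ and $\omega(fv)=-\varepsilon$, so $\omega=\psi_v$. Then $-\varepsilon\psi_v\circ L_f$ has norm at most $1$ and value $1$ at $v$, so it lies in $D(v)$ and equals $\psi_v$. Thus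
$$\psi_v(fy)=-\varepsilon\psi_v(y)\qquad(y\in A).$$
Using $\|vf-\varepsilon v\|=2\|uq\|=2$ in the same way, $\psi_v(yf)=-\varepsilon\psi_v(y)$ for all $y$. Hence $\psi_v(n)=\psi_v(v)-\psi_v(fv)-\psi_v(vf)=1+2\varepsilon\ne0$. But $n\in N_f$, so $fn=\varepsilon n$ by Lemma 8(ii), and $\varepsilon\psi_v(n)=\psi_v(fn)=-\varepsilon\psi_v(n)$ gives $\psi_v(n)=0$, a contradiction.

So $v=0$ and $v_0\in U_u$. $\square$

## 7. A copy of $\mathbb C$ or $\overset{*}{\mathbb C}$ through each element, and only one kind

**Step 14: planes through $x$.** Let $S=\{x:x,x^2\text{ linearly independent}\}$. It is open, and it contains $Z$ since $u,u^2$ are orthonormal for $u\in Z$. If $0\ne x\notin S$, then $x^2=cx$ with $c=\pm\|x\|$. If $x\in S$, choose $u\in Z\cap\mathrm{span}(x,x^2)$. Both $x$ and $x^2$ commute with $x$ and $x^2$, hence with $u$, so they lie in $C(u)=U_u$ by Proposition 11, and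
$$\mathrm{span}(x,x^2)=U_u$$
by dimension. By (4) and orthonormality, $f\mapsto1$, $u\mapsto i$ is an isometric isomorphism of $U_u$ onto $\mathbb C$ if $\varepsilon(u)=1$ (type $+$) and onto $\overset{*}{\mathbb C}$ if $\varepsilon(u)=-1$ (type $-$).

**Step 15: separating the types by polynomials.** The purpose is to show that the type cannot vary with $x$. Put
$$I(x)=x^2x^2-x(xx^2),\qquad J(x)=xx^2-\|x\|^2x .$$
Let $x\in S$, and compute in terms of the usual complex product.

In type $+$, $I(x)=0$. Also $J(x)=x^3-|x|^2x$ vanishes only if $x^2=|x|^2$, that is if $x$ is real. Then $x,x^2$ would be dependent, so $J(x)\ne0$.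

In type $-$, $x\odot x=\bar x^2$ and $x\odot(x\odot x)=\bar x\,x^2=|x|^2x$, so $J(x)=0$. Also $I(x)=x^4-|x|^2\bar x^2$. If this were $0$, multiplying by $x^2$ gives $x^6=|x|^6$, so $x=|x|\zeta$ with $\zeta^6=1$. Then $x\odot x=|x|^2\zeta^{-2}=\zeta^{-3}|x|\,x=\pm|x|x$, impossible for $x\in S$. So $I(x)\neq0$.

Hence $S$ is the disjoint union of $E_+=\{x\in S:I(x)=0\}$ (the elements of type $+$) and $E_-=\{x\in S:J(x)=0\}$ (those of type $-$).

**Lemma 12.** Let $F:A\to A$ be a finite linear combination of bracketed products of copies of $x$. If $F$ vanishes on a nonempty open set, then $F=0$.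

*Proof.* Let $F$ vanish near $x_0$ and let $y\in A$. Then $F(x_0+ty)=\sum_{j=0}^dt^jw_j$ with $w_j\in A$, and this vanishes for all small $t$. Taking $d+1$ distinct small values of $t$ and inverting a Vandermonde matrix gives $w_j=0$ for all $j$, so $F(x_0+y)=0$. $\square$

**Proposition 13.** Either $S=E_+$ or $S=E_-$.

*Proof.* $I$ and $J$ are continuous, so $E_\pm$ are closed in $S$. Being complementary in $S$, they are also open in $S$, hence open in $A$. If $E_+\neq\emptyset$, then $I$ vanishes on a nonempty open set, hence everywhere by Lemma 12. Since $I\ne0$ on $E_-$, we get $E_-=\emptyset$. $\square$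

## 8. The parallelogram law

**Step 16: the case $S=E_-$.** Here we read the norm off a cubic polynomial. We have
$$xx^2=\|x\|^2x\qquad(x\in A):$$
for $x\in S$ this is $J(x)=0$, and for $x^2=cx$, $c=\pm\|x\|$, both sides are $c^2x$. Let $a,b$ be linearly independent, and let $\alpha,\beta$ be linear functionals on $A$ with $\alpha(a)=\beta(b)=1$, $\alpha(b)=\beta(a)=0$. For $x=sa+tb$ put $N(s,t)=\|x\|^2$. Then
$$P=\alpha(xx^2)=sN,\qquad R=\beta(xx^2)=tN$$
are cubic forms in $(s,t)$ with $tP=sR$. So $s$ divides $tP$, hence $P$, and $P=sN_1$ with a quadratic form $N_1$. For $s\ne0$ we get $N=N_1$, and by continuity this holds everywhere. A quadratic form satisfies $N(1,1)+N(1,-1)=2N(1,0)+2N(0,1)$, which is the parallelogram law for $a,b$. For dependent $a,b$ the law is trivial. So $A$ is pre-Hilbert.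

**Step 17: the case $S=E_+$, a quadratic identity.** In $\mathbb C$ we have $x^3=2\operatorname{Re}(x)x^2-|x|^2x$ and $\langle x,x^2\rangle=|x|^2\operatorname{Re}x$. So with $T(x)=2h(x)/\|x\|^2$, which is continuous on $A\setminus\{0\}$,
$$xx^2=T(x)x^2-\|x\|^2x\qquad(0\neq x\in A).\tag{12}$$
For $x\in S$ this is the complex formula in $\mathrm{span}(x,x^2)\cong\mathbb C$. For $x^2=cx$ with $c=\pm\|x\|$ we have $h(x)=c\|x\|^2$, $T(x)=2c$, and (12) reads $c^2x=2c\cdot cx-c^2x$, which is true.

**Step 18: splitting $A$ with an idempotent.** Take $u\in Z$ and $f=-u^2$. Since $u\in S=E_+$, $\varepsilon(u)=1$, and by Lemma 8(ii) $fz=zf=z$ for all $z\in C(f)=\mathbb Rf\oplus N_f$. Let $Q=\{y:f\circ y=y\}$. If $z\in C(f)\cap Q$, then $z=f\circ z=2z$, so $z=0$. For any $y\in A$ let $c=y-f\circ y$, which is in $C(f)$ by (3). Then $f\circ(y+c)=(y-c)+2c=y+c$, so $y+c\in Q$ and $y=(y+c)-c$. Hence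
$$A=C(f)\oplus Q .$$

**Step 19: $Q=0$.** Suppose $0\neq y\in Q$. Put $m=y^2$ and, for small $t\ne0$, $x=f+ty\neq0$. As $f\circ y=y$, we have $x^2=f+ty+t^2m=x+t^2m$, so
$$xx^2=x^2+t^2(fm+t\,ym),\qquad x^2x=x^2+t^2(mf+t\,my).$$
Since $xx^2=x^2x$ and $ym=my$, we get $fm=mf$. So $m\in C(f)$ and $fm=m$. By (12) for $y$, $ym=T(y)m-\|y\|^2y$. Therefore
$$xx^2=x+2t^2m+t^3\big(T(y)m-\|y\|^2y\big),$$
while (12) for $x$ says $xx^2=T(x)(x+t^2m)-\|x\|^2x$. Subtracting, with $\kappa=1-T(x)+\|x\|^2$,
$$\kappa(f+ty)+t^2\big[(2-T(x))m+t\,T(y)m-t\|y\|^2y\big]=0 .$$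
Here $f,m\in C(f)$ and $0\ne y\in Q$. The $Q$-component is $\kappa t\,y-t^3\|y\|^2y=0$, so $\kappa=t^2\|y\|^2$. The $C(f)$-component, divided by $t^2$, is
$$\|y\|^2f+\big(2-T(f+ty)+t\,T(y)\big)m=0 .$$
As $t\to0$, $T(f+ty)\to T(f)=2\langle f,f\rangle=2$, so $\|y\|^2f=0$, a contradiction.

So $Q=0$ and $A=C(f)$, which is pre-Hilbert by Lemma 8(i).

By Proposition 13 one of the two cases occurs, so $A$ is pre-Hilbert and satisfies $x^2x=xx^2$. Theorem 1, (2)⇒(4), puts $A$ on the list, and $\dim A\le8$. This proves Theorem 2. $\blacksquare$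

## 9. The identity on an open set, the identity up to $\delta$, and complex scalars

**Theorem 14 (classification).** For an absolute-valued real algebra $A$ the following are equivalent: $x^2x=xx^2$ for all $x\in A$; $x^2x=xx^2$ for all $x$ in some nonempty open subset of $A$; $A$ is flexible; $A$ is isomorphic to one of $\mathbb R,\mathbb C,\overset{*}{\mathbb C},\mathbb H,\overset{*}{\mathbb H},\mathbb O,\overset{*}{\mathbb O},\mathbb P$. The bound $\dim A\le8$ is attained.

*Proof.* The first condition trivially implies the second. The second implies the first by Lemma 12 applied to $F(x)=x^2x-xx^2$ (its proof uses nothing beyond bilinearity of the product). The first implies the fourth by Theorem 2, the fourth implies flexibility by Theorem 1, and flexibility with $y=x$ is the identity. The dimension $8$ is attained by $\mathbb O$. $\square$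

The next statement says that the identity cannot even hold approximately in infinite dimension. For instance, in the sequence algebra of Section 1 with $p=2$, the unit vector $e_1$ has $\|e_1^2e_1-e_1e_1^2\|=\sqrt2$. The proof uses limits along a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded real sequence has such a limit; it respects sums, products and inequalities, and agrees with the usual limit when that exists. For example, $\lim_{\mathcal U}(-1)^k$ is $1$ if the set of even numbers belongs to $\mathcal U$, and $-1$ otherwise.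

**Theorem 15 (stability).** There is a universal constant $\delta>0$ such that every absolute-valued real algebra $A$ with $\|x^2x-xx^2\|\le\delta\|x\|^3$ for all $x\in A$ has $\dim A\le8$. Equivalently, every infinite-dimensional absolute-valued real algebra contains a unit vector $x$ with $\|x^2x-xx^2\|>\delta$.

*Proof.* Suppose there is no such $\delta$. Then for each $k\in\mathbb N$ there is an absolute-valued real algebra $A_k$ with $\dim A_k\ge9$ and $\|x^2x-xx^2\|\le\frac1k\|x\|^3$ on $A_k$. Let $\hat A$ be the Banach-space ultraproduct: bounded sequences $(x_k)$ with $x_k\in A_k$, modulo those with $\lim_{\mathcal U}\|x_k\|=0$, with norm $\lim_{\mathcal U}\|x_k\|$ and coordinatewise product. Since $\|x_ky_k\|=\|x_k\|\,\|y_k\|$, the product is well defined (if one factor is a null sequence, so is the product), and the norm of $\hat A$ is multiplicative. In $\hat A$, $\|x^2x-xx^2\|\le\lim_{\mathcal U}\frac1k\|x_k\|^3=0$, so $\hat A$ satisfies $x^2x=xx^2$.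

It remains to see that $\dim\hat A\ge9$, contradicting Theorem 2. In a $9$-dimensional subspace of $A_k$ choose an Auerbach basis: unit vectors $e^k_1,\dots,e^k_9$ with $\|\sum c_ie^k_i\|\ge\max|c_i|$. (To get one, maximize $|\det(e_1,\dots,e_9)|$ over vectors of norm at most $1$; the maximum is positive and attained at unit vectors. For $z$ with $\|z\|\le1$ the $i$-th coordinate of $z$ is the quotient of the determinant with $e_i$ replaced by $z$ by the maximal one, so it is at most $1$ in absolute value.) If $\hat e_i$ is the class of $(e^k_i)_k$, then $\|\sum c_i\hat e_i\|=\lim_{\mathcal U}\|\sum c_ie_i^k\|\ge\max|c_i|$, so $\hat e_1,\dots,\hat e_9$ are independent, and $\hat A\neq0$ is an absolute-valued real algebra of dimension at least $9$.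

For the second formulation: an infinite-dimensional $A$ violates $\dim A\le8$, so $\|x^2x-xx^2\|>\delta\|x\|^3$ for some $x\ne0$, and we may normalize $x$. Conversely, assume the second formulation, and let $A$ satisfy $\|x^2x-xx^2\|\le\delta\|x\|^3$ for all $x$. Then $A$ is finite-dimensional, and finite-dimensional absolute-valued real algebras have dimension $1,2,4$ or $8$ (Albert, Ann. of Math. 48 (1947)). $\square$

**Corollary 16.** A complex absolute-valued algebra satisfying $x^2x=xx^2$ is isomorphic to $\mathbb C$.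

*Proof.* Regarded as a real algebra it is finite-dimensional by Theorem 2. Let $x,y\neq0$. The map $L_x$ is injective, since $\|xz\|=\|x\|\,\|z\|$, hence bijective. The complex-linear map $L_x^{-1}L_y$ has an eigenvector $z\ne0$ with an eigenvalue $\lambda\in\mathbb C$. So $yz=\lambda xz$, that is $(y-\lambda x)z=0$, and therefore $y=\lambda x$. Thus the complex dimension is $1$: $A=\mathbb Ca$ with $a^2=\mu a$ for some $\mu\in\mathbb C$, and $\mu\ne0$ because $a^2\neq0$. Then $e=a/\mu$ satisfies $e^2=e$, so $e$ is a unit of $A=\mathbb Ce$, and $\zeta\mapsto\zeta e$ is an isomorphism of $\mathbb C$ onto $A$, isometric since $\|e\|=1$. $\square$
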